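\title{Counting Long Cycles in Planar Graphs via a Weighted Inequality for Cycles and Paths}

\begin{abstract}
We show that for every fixed $m\ge 3$ the maximum number of cycles of length $2m+1$ in an $n$-vertex planar graph is $2m(n/m)^m+o(n^m)$, as conjectured by Gy\H{o}ri, Paulos, Salia, Tompkins and Zamora. The same method gives $(n/m)^m+o(n^m)$ for cycles of length $2m$. The planar problem is reduced to a polynomial inequality for $m$-cycles and $m$-edge paths in an edge-weighted complete graph. That inequality is proved by analyzing a self-avoiding random walk at a hypothetical maximizer, and the extremal weightings for the two cycle counts are determined.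
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Cycles in planar graphs}

For a graph $H$ and a positive integer $n$, the \emph{generalized planar Tur\'an number} $f_{\mathcal P}(n,H)$ is the maximum number of copies of $H$, as subgraphs, in a planar graph with $n$ vertices. Let $C_k$ be the cycle of length $k$. Hakimi and Schmeichel showed that $f_{\mathcal P}(n,C_k)=\Theta(n^{\lfloor k/2\rfloor})$ for $k\ge3$, so the question is the leading constant. Gy\H{o}ri, Paulos, Salia, Tompkins and Zamora proved that $f_{\mathcal P}(n,C_5)=2n^2-10n+12$ for $n=6$ and $n\ge8$. Cox and Martin proved that $f_{\mathcal P}(n,C_{2m})=(n/m)^m+o(n^m)$ for $m\in\{3,4,5,6\}$ and $f_{\mathcal P}(n,C_{2m})\le n^m/m!+o(n^m)$ for $m\ge7$. For odd cycles, Gy\H{o}ri, Paulos, Salia, Tompkins and Zamora conjectured the statement of our first theorem; we take the problem from~\cite{source}.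

\begin{theorem}\label{thm:odd}
For every fixed $m\ge3$, as $n\to\infty$,
\[
f_{\mathcal P}(n,C_{2m+1})=2m\Bigl(\frac nm\Bigr)^m+o(n^m).
\]
\end{theorem}

The method also determines the leading constant for even cycles.

\begin{theorem}\label{thm:even}
For every fixed $m\ge3$, as $n\to\infty$, $f_{\mathcal P}(n,C_{2m})=(n/m)^m+o(n^m)$.
\end{theorem}

Throughout the paper $m\ge3$ is fixed.

\subsection{The construction}

In a planar graph, three vertices have at most two common neighbors, since otherwise there would be a $K_{3,3}$. Two vertices, however, may have $n-2$ common neighbors. This suggests placing every second vertex of the cycle at one of a few \emph{hubs} of linear degree and choosing each remaining vertex freely among the common neighbors of two hubs. An odd cycle has one vertex left over, and the factor $2m$ counts the ways of placing it.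

\begin{proposition}\label{prop:lower}
$f_{\mathcal P}(n,C_{2m})\ge(n/m)^m+o(n^m)$ and $f_{\mathcal P}(n,C_{2m+1})\ge 2m(n/m)^m+o(n^m)$.
\end{proposition}

\begin{proof}
Take hubs $v_1,\dots,v_m$ and disjoint paths $A_1,\dots,A_m$ with $a=\lfloor(n-m)/m\rfloor$ vertices each. Join every vertex of $A_i$ to $v_i$ and $v_{i+1}$ (indices modulo $m$), and add isolated vertices to reach $n$ vertices. The graph is planar: put the hubs at the corners of a regular $m$-gon, draw $A_i$ as a short segment crossing the side $v_iv_{i+1}$ perpendicularly at its midpoint, and draw all edges straight (Figure~\ref{fig:construction}). Choosing one vertex in each $A_i$ gives $a^m$ distinct cycles of length $2m$. Choosing an index $i$, an edge of $A_i$, the end of that edge which is to follow $v_i$, and one vertex in each other $A_j$ gives $m\cdot(a-1)\cdot2\cdot a^{m-1}$ distinct cycles of length $2m+1$. Finally, $a=n/m+O(1)$.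
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x/\y/\z in {150/90/210,270/210/330,30/330/90}{
  \foreach \s in {0.7,1.2,1.7}{\draw[gray] (\y:2.4)--(\x:\s)--(\z:2.4);}
  \draw[gray] (\x:0.7)--(\x:1.7);}
\draw[very thick] (90:2.4)--(150:1.7)--(150:1.2)--(210:2.4)--(270:1.7)--(330:2.4)--(30:0.7)--cycle;
\foreach \x in {150,270,30}{\foreach \s in {0.7,1.2,1.7}{\fill (\x:\s) circle (1.6pt);}}
\foreach \x/\y in {90/1,210/2,330/3}{\fill (\x:2.4) circle (3pt); \node at (\x:2.75) {$v_{\y}$};}
\end{tikzpicture}
\caption{A planar graph with three hubs $v_1,v_2,v_3$, in which each pair of hubs is joined to all vertices of a path on three vertices. The thick $7$-cycle uses an edge of the path between $v_1$ and $v_2$ and one vertex of each of the other two paths.}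
\label{fig:construction}
\end{figure}

\begin{remark}\label{rem:m2}
Both formulas fail for $m=2$. Join two hubs $u,v$ to all vertices of one path on $n-2$ vertices. There are at least $\binom{n-2}2$ cycles of length $4$, which is about $n^2/2$ rather than $(n/2)^2$, and at least $2(n-3)(n-4)$ cycles $u\,x\,y\,v\,z$ of length $5$, which is about $2n^2$ rather than $4(n/2)^2=n^2$. The reason is that such a cycle passes twice between the same two hubs; for $m\ge3$ distinct hubs in cyclic order this cannot happen.
\end{remark}

\subsection{The weighted problem}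

The construction has many competitors. Take any planar graph on a bounded set of hubs and weights $\mu(e)\ge 0$ of sum $1$ on its edges. Keep each edge $uv$ and add, next to it, a path on about $\mu(uv)\,n$ vertices joined to both $u$ and $v$. As above, an $m$-cycle $C$ of hubs yields about $2m\prod_{e\in C}\mu(e)\cdot n^m$ cycles of length $2m+1$. There is a second source: an $m$-edge path $P$ of hubs whose ends are adjacent yields about $\prod_{e\in P}\mu(e)\cdot n^m$ such cycles, in which the leftover vertex is itself a hub. This leads to the following definitions, in which planarity is forgotten.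

Let $\mu$ be a \emph{weighting}: an assignment of nonnegative weights to the edges of a finite complete graph. For a subgraph $X$ let $\mu(X)=\prod_{e\in E(X)}\mu(e)$ be its \emph{weight}, and let $\|\mu\|=\sum_e\mu(e)$. Put
\[
\gamma(\mu)=\sum_C\mu(C),\qquad \pi(\mu)=\sum_P\mu(P),\qquad L(\mu)=2m\,\gamma(\mu)+\pi(\mu),
\]
where $C$ runs over all $m$-cycles and $P$ over all unoriented paths with $m$ edges (and $m+1$ vertices). All three are homogeneous polynomials of degree $m$. We call $\mu$ \emph{uniform on an $m$-cycle} if it equals $1/m$ on the edges of that cycle and $0$ elsewhere; then $\gamma(\mu)=m^{-m}$, $\pi(\mu)=0$ because only $m$ vertices meet edges of positive weight, and $L(\mu)=2m^{1-m}$. Spreading the weight lets cycles and paths both contribute. For $m=3$, weight $1/6$ on each edge of $K_4$ gives $4$ triangles and $12$ paths, so $L=(6\cdot4+12)/6^3=1/6$, less than the value $2/9$ of the triangle. The next two theorems say that no weighting does better than the cycle.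

\begin{theorem}\label{thm:weighted}
Let $\theta=e^{-1/2}>\frac12$. For every weighting $\mu$ with $\|\mu\|=1$,
\[
m^m\gamma(\mu)+\theta\,m^{m-1}\pi(\mu)\le1 .
\]
In particular, $L(\mu)\le 2m^{1-m}\|\mu\|^m$ for every weighting $\mu$.
\end{theorem}

\begin{theorem}\label{thm:equality}
Let $\|\mu\|=1$. Then $L(\mu)=2m^{1-m}$ if and only if $\mu$ is uniform on an $m$-cycle, and $\gamma(\mu)=m^{-m}$ if and only if $\mu$ is uniform on an $m$-cycle.
\end{theorem}

We write
\[
A(\mu)=m^m\gamma(\mu)+\theta\,m^{m-1}\pi(\mu).
\]
Since $\frac12m^{m-1}L(\mu)=m^m\gamma(\mu)+\frac12m^{m-1}\pi(\mu)\le A(\mu)$, the last sentence of Theorem~\ref{thm:weighted} follows from the first by homogeneity. Any constant $\theta\ge\frac12$ would serve for Theorem~\ref{thm:odd}; the strict inequality $\theta>\frac12$ is used in Theorem~\ref{thm:equality}.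

Sections~\ref{sec:walk}--\ref{sec:weightedproof} prove Theorems~\ref{thm:weighted} and~\ref{thm:equality}. Section~\ref{sec:planar} prepares the reduction from planar graphs to weightings and carries it out for even cycles, where it is short; Section~\ref{sec:odd} treats odd cycles.

\section{A self-avoiding random walk}\label{sec:walk}

In Sections~\ref{sec:walk}--\ref{sec:weightedproof} a \emph{structure} is an $m$-cycle or an $m$-edge path, $d(v)=\sum_x\mu(vx)$ is the weighted degree of $v$, and $\|T\|=\sum_{e\in T}\mu(e)$ is the \emph{mass} of a set $T$ of edges. AM--GM is the inequality $t_1\cdots t_k\le\bigl(\frac{t_1+\dots+t_k}k\bigr)^k$ for $t_i\ge0$. In this section $\mu$ is any weighting with $\|\mu\|=1$.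

To prove an inequality of the form $\sum_Xc_X\,\mu(X)\le1$, it suffices to produce a random structure in which each $X$ has probability at least $c_X\,\mu(X)$. A random walk with $m$ steps that follows the weights and does not revisit vertices, except that its last step may close a cycle, produces exactly our structures.

Choose an edge $e$ with probability $\mu(e)$ and orient it as $(x_0,x_1)$, each way with probability $\frac12$. For $i=1,\dots,m-1$, given $x_0,\dots,x_i$, let
\[
\Gamma_i=\begin{cases}\{x_iz: z\notin\{x_0,x_1,\dots,x_i\}\}&\text{if }1\le i\le m-2,\\ \{x_iz: z\notin\{x_1,\dots,x_i\}\}&\text{if }i=m-1,\end{cases}\qquad d_i=\|\Gamma_i\|.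
\]
If $d_i=0$ the walk stops; otherwise it moves along $x_ix_{i+1}\in\Gamma_i$ with probability $\mu(x_ix_{i+1})/d_i$. A walk that does not stop produces a sequence $\omega=(x_0,\dots,x_m)$ that traverses a structure $X$ of positive weight: an $m$-cycle if $x_m=x_0$, an $m$-edge path otherwise. Let $\Omega(X)$ be the set of sequences traversing $X$; it has $2m$ elements for a cycle (start and direction) and $2$ for a path. The probability of $\omega\in\Omega(X)$ is $\frac12\mu(X)\prod_{i=1}^{m-1}d_i(\omega)^{-1}$. For a structure $X$ of positive weight put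
\[
\alpha(X)=\frac12\sum_{\omega\in\Omega(X)}\ \prod_{i=1}^{m-1}\frac1{d_i(\omega)} .
\]
The probabilities of all sequences add up to at most $1$, that is,
\begin{equation}\label{eq:walk}
\sum_{C}\alpha(C)\mu(C)+\sum_{P}\alpha(P)\mu(P)\le1,
\end{equation}
with sums over the structures of positive weight. Theorem~\ref{thm:weighted} would follow from $\alpha(C)\ge m^m$ and $\alpha(P)\ge\theta m^{m-1}$. By AM--GM, a lower bound for $\alpha$ comes from an upper bound for the sum of the numbers $d_i$.

\begin{example}\label{ex:m3}
Let $m=3$. Then $d_1=d(x_1)-\mu(x_0x_1)$ and $d_2=d(x_2)-\mu(x_1x_2)$. Let $C$ be a triangle $abc$ of positive weight, let $\tau$ be the mass of its three edges and $\rho$ the mass of the edges with exactly one end in $C$, so that $d(a)+d(b)+d(c)=2\tau+\rho$. As $(x_0,x_1,x_2)$ runs over the six orderings of $a,b,c$, each vertex is $x_1$ twice and $x_2$ twice, and each edge of $C$ is $x_0x_1$ twice and $x_1x_2$ twice. Therefore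
\[
\sum_{\omega\in\Omega(C)}(d_1+d_2)=4(2\tau+\rho)-4\tau=4(\tau+\rho)\le4 .
\]
The twelve numbers $d_i(\omega)$ have mean at most $\frac13$, so their product is at most $3^{-12}$, and AM--GM applied to the six terms of $\alpha(C)$ gives $\alpha(C)\ge\frac12\cdot6\cdot(3^{12})^{1/6}=27$. With \eqref{eq:walk} this proves $\gamma(\mu)\le3^{-3}$.

For a path, $\Gamma_1$ and $\Gamma_2$ are disjoint, so $d_1+d_2\le1$ and $\alpha(P)\ge4$. This is short of the value $\frac12m^{m-1}=\frac92$ needed for the bound on $L$, and it cannot be improved for general $\mu$. Join $b$ and $c$ by an edge of weight $t$ and attach $N$ leaves to each of them by edges of weight $\frac{1-t}{2N}$. For a path from leaf to leaf, both sequences have $d_1=t+\frac{1-t}2-\frac{1-t}{2N}$ and $d_2=\frac{1-t}2$, so $\alpha(P)\to4$ as $t\to0$ and $N\to\infty$. The trouble is caused by end vertices of very small degree.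
\end{example}

We return to general $m$. Say that $\omega$ \emph{sees} the edges in $\Gamma_1(\omega)\cup\dots\cup\Gamma_{m-1}(\omega)$ and \emph{misses} the others. The sets $\Gamma_i(\omega)$ are pairwise disjoint: an edge in $\Gamma_i\cap\Gamma_{j}$ with $1\le i<j$ contains both $x_i$ and $x_j$, so it is $x_jx_i$, and this edge is excluded from $\Gamma_j$. Hence $\sum_id_i(\omega)$ is the mass of the edges seen by $\omega$. Moreover,
\begin{equation}\label{eq:start}
\text{the only edge at $x_0$ that $\omega$ sees is $x_0x_{m-1}$,}
\end{equation}
because an edge of $\Gamma_i$ containing $x_0$ is $x_ix_0$, which is excluded unless $i=m-1$.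

\begin{lemma}\label{lem:cycles}
For every $m$-cycle $C$ of positive weight, $\alpha(C)\ge m^m$. If equality holds, then every edge of positive weight has an end on $C$ and is not a chord of $C$.
\end{lemma}

\begin{proof}
For an edge $f$ let $k(f)$ be the number of $\omega\in\Omega(C)$ that miss $f$. If $f$ has no end on $C$, then $k(f)=2m$. Otherwise let $f=cz$ with $c\in V(C)$. For $\omega\in\Omega(C)$ the edge $x_0x_{m-1}$ belongs to $C$. So if $f\notin E(C)$, then by \eqref{eq:start} both sequences starting at $c$ miss $f$, and $k(f)\ge2$; if $f$ is a chord, so do both sequences starting at $z$, and $k(f)\ge4$. If $f\in E(C)$, then the sequence with $(x_0,x_1)=(c,z)$ and the one with $(x_0,x_1)=(z,c)$ miss $f$ by \eqref{eq:start}, since $x_1\ne x_{m-1}$ for $m\ge3$; again $k(f)\ge2$. Consequently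
\begin{equation}\label{eq:summiss}
\Sigma:=\sum_{\omega\in\Omega(C)}\sum_{i=1}^{m-1}d_i(\omega)=\sum_f\mu(f)\bigl(2m-k(f)\bigr)\le2m-2 .
\end{equation}
Apply AM--GM first to the $2m$ terms of $\alpha(C)$ and then to the $2m(m-1)$ numbers $d_i(\omega)$:
\[
\alpha(C)\ge m\Bigl(\prod_{\omega,i}d_i(\omega)\Bigr)^{-1/(2m)}\ge m\Bigl(\frac{\Sigma}{2m(m-1)}\Bigr)^{-(m-1)}\ge m\cdot m^{m-1}.
\]
Equality forces $\Sigma=2m-2$, hence $k(f)=2$ whenever $\mu(f)>0$. This excludes chords and edges with no end on $C$.
\end{proof}

\begin{lemma}\label{lem:paths}
Suppose that $\mu(e)\le\frac1m$ for every edge $e$ and that $d(v)\ge\frac3{2m}$ for every vertex $v$ with $d(v)>0$. Then $\alpha(P)\ge\theta m^{m-1}$ for every $m$-edge path $P$ of positive weight.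
\end{lemma}

\begin{proof}
Let $\omega=(x_0,\dots,x_m)\in\Omega(P)$. Then $d(x_0)\ge\mu(x_0x_1)>0$, and \eqref{eq:start} gives
\[
\sum_id_i(\omega)\le1-d(x_0)+\mu(x_0x_{m-1})\le1-\frac3{2m}+\frac1m=1-\frac1{2m}.
\]
By AM--GM and $1+t\le e^t$,
\[
\prod_i\frac1{d_i(\omega)}\ge\Bigl(\frac{m-1}{1-\frac1{2m}}\Bigr)^{m-1}=m^{m-1}\Bigl(1+\frac{1/2}{m-1}\Bigr)^{-(m-1)}\ge e^{-1/2}m^{m-1}.
\]
The number $\alpha(P)$ is the mean of two such products.
\end{proof}

Without hypotheses the same argument gives only $\alpha(P)\ge(m-1)^{m-1}$, and this is less than $\frac12m^{m-1}$ because $(1+\frac1{m-1})^{m-1}>2$ for $m\ge3$ by the binomial theorem. The hypotheses hold for the uniform weighting on an $m$-cycle, where $\mu(e)\le 1/m$ and the positive degrees equal $2/m$. They need not hold for every $\mu$; it is enough that they hold for a weighting that violates Theorem~\ref{thm:weighted} as much as possible.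

\section{The shape of a maximizer}\label{sec:maximizer}

\begin{proposition}\label{prop:shape}
Fix a finite complete graph and let $\mu$ maximize $A$ among its weightings with $\|\mu\|=1$. If $\Lambda:=A(\mu)>1$, then
\begin{itemize}
\item[(i)] $\mu(e)<\frac1m$ for every edge $e$;
\item[(ii)] $d(v)\ge\frac3{2m}$ for every vertex $v$ with $d(v)>0$.
\end{itemize}
\end{proposition}

At a maximizer, the partial derivatives of $A$ along edges of positive weight are all large. Part (i) needs an upper bound for the structures through a given edge, part (ii) one for the paths ending at a given vertex. We prove these two bounds first; both come from growing a path one edge at a time and noting that each step uses up the edges at the vertex it leaves.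

\subsection{Growing a path}

\begin{lemma}\label{lem:start}
Let $\mu$ be a weighting with $\|\mu\|=M$, let $v$ be a vertex and $d=d(v)$. The total weight of the $k$-edge paths starting at $v$ is at most $(M/k)^k$ for $k\ge1$, and at most $d\bigl(\frac{M-d}{k-1}\bigr)^{k-1}$ for $k\ge2$.
\end{lemma}

\begin{proof}
Induction on $k$. For $k=1$ the total weight is $d\le M$. For $k\ge2$, a path from $v$ is an edge $vx$ followed by a $(k-1)$-edge path from $x$ in the graph with $v$ deleted, which has mass $M-d$. So the total weight is at most $\sum_x\mu(vx)\bigl(\frac{M-d}{k-1}\bigr)^{k-1}=d\bigl(\frac{M-d}{k-1}\bigr)^{k-1}$, and this is at most $(M/k)^k$ by AM--GM applied to $d$ and $k-1$ copies of $\frac{M-d}{k-1}$.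
\end{proof}

Fix an edge $e=ab$ and an order $(a,b)$ of its ends. Let $F(e)=\sum_{C\ni e}\mu(C-e)$ over the $m$-cycles through $e$. For $0\le j\le m-1$ let $P_j(e)=\sum\mu(P-e)$ over the paths $P=y_0y_1\cdots y_m$ with $y_j=a$ and $y_{j+1}=b$. A path through $e$ has exactly one orientation in which $a$ precedes $b$, so it is counted in exactly one $P_j(e)$. Bounding $F(e)$ and $P_j(e)$ separately would lose a constant factor; the point of the next lemma is that cycles and paths compete for the same mass.

\begin{lemma}\label{lem:edge}
If $\|\mu\|=1$, then $F(e)+P_j(e)\le\bigl(\frac{1-\mu(e)}{m-1}\bigr)^{m-1}$ for every $e$ and $j$.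
\end{lemma}

\begin{proof}
For a path $R$ with at least one edge, with a left end and a right end, let $T(R)$ be the set of edges that are not in $R$ and contain no interior vertex of $R$. An edge of $T(R)$ at an end of $R$ leads either to a vertex outside $R$ or, when $R$ has at least two edges, to the other end; the latter edge is \emph{closing}. For a word $\sigma\in\{\mathrm L,\mathrm R\}^k$ with $k\ge1$, a \emph{$\sigma$-completion} of $R$ consists of $k$ steps: step $i$ adds to the current path $R'$ an edge of $T(R')$ at the left or right end of $R'$, as prescribed by $\sigma_i$, and only step $k$ may add a closing edge. Let $\Phi_\sigma(R)$ be the sum, over all $\sigma$-completions, of the product of the weights of the added edges. We claim that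
\[
\Phi_\sigma(R)\le\bigl(\|T(R)\|/k\bigr)^k .
\]
For $k=1$ the added edges are distinct elements of $T(R)$. For $k\ge2$ let $p$ be the end at which the first step takes place, let $\sigma'$ be $\sigma$ without its first letter, and let $s=\sum_{x\notin V(R)}\mu(px)$. Then $\Phi_\sigma(R)=\sum_{x\notin V(R)}\mu(px)\,\Phi_{\sigma'}(R+px)$. The interior of $R+px$ is the interior of $R$ together with $p$, so $T(R+px)\subseteq T(R)$ and no edge of $T(R+px)$ contains $p$. The edges that make up $s$ lie in $T(R)$ and contain $p$. Hence $\|T(R+px)\|\le\|T(R)\|-s$, and induction and AM--GM give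
\[
\Phi_\sigma(R)\le s\Bigl(\frac{\|T(R)\|-s}{k-1}\Bigr)^{k-1}\le\Bigl(\frac{\|T(R)\|}k\Bigr)^k .
\]
Take $R=e$ with left end $a$ and right end $b$, $k=m-1$ and $\sigma=\mathrm L^j\mathrm R^{m-1-j}$. Then $T(R)$ consists of all edges but $e$, so $\|T(R)\|=1-\mu(e)$. The completions whose last edge is not closing correspond bijectively to the paths counted in $P_j(e)$. Those whose last edge is closing correspond bijectively to the $m$-cycles through $e$, since such a cycle prescribes the next edge at either end of the current path. Thus $\Phi_\sigma(R)=F(e)+P_j(e)$.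
\end{proof}

\subsection{Proof of Proposition~\ref{prop:shape}}

\paragraph{The Lagrange condition.} Write $\partial_eA$ for the partial derivative with respect to $\mu(e)$, evaluated at the maximizer. If $\mu(e),\mu(f)>0$, then moving mass $t$ from $f$ to $e$ is allowed for small $t$ of either sign, so $\partial_eA=\partial_fA$. Each term of $A$ is a constant times a product of $m$ distinct variables. Hence $\mu(e)\,\partial_eA$ is the sum of the terms of the structures containing $e$, and $\sum_e\mu(e)\,\partial_eA=m\Lambda$. Since $\|\mu\|=1$,
\begin{equation}\label{eq:lagrange}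
\partial_eA=m\Lambda\qquad\text{whenever }\mu(e)>0 .
\end{equation}

\paragraph{Part (i).} Let $\mu(e)>0$ and $Q=\bigl(\frac{1-\mu(e)}{m-1}\bigr)^{m-1}$. Lemma~\ref{lem:edge} gives $F(e)+P_j(e)\le Q$ for each $j$, and in particular $F(e)\le Q$. As $\theta<1$,
\[
m\Lambda=m^mF(e)+\theta m^{m-1}\sum_{j=0}^{m-1}P_j(e)=(1-\theta)m^mF(e)+\theta m^{m-1}\sum_{j=0}^{m-1}\bigl(F(e)+P_j(e)\bigr)\le m^mQ .
\]
If $\mu(e)\ge\frac1m$, then $Q\le m^{1-m}$ and $\Lambda\le1$, a contradiction.

\paragraph{Part (ii).} Suppose that $0<d:=d(v)<\frac3{2m}$ and let $s=1-d$. Let $X$ be a random structure, chosen with probability equal to its term in $A(\mu)$ divided by $\Lambda$, and let $p_i$ be the probability that $v$ has degree $i$ in $X$, for $i=1,2$. The idea is visible for very small $d$: the expected degree of $v$ in $X$ is $md$, and maximality forces $X$ to contain $v$ with probability about $md$ as well. So $v$, when present, is nearly always the end of a path; but the paths ending at $v$ carry probability less than $2d$. We now make the three statements exact.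

By \eqref{eq:lagrange}, $\Pr(e\in X)=\mu(e)\,\partial_eA/\Lambda=m\mu(e)$ for every edge $e$. Summing over the edges at $v$ gives $p_1+2p_2=md$.

Setting the weights at $v$ to zero leaves a weighting of mass $s>0$ whose $A$-value is $\Lambda(1-p_1-p_2)$. Rescaling it to mass $1$ and using maximality, $\Lambda(1-p_1-p_2)\le\Lambda s^m$. Therefore
\[
p_1=2(p_1+p_2)-(p_1+2p_2)\ge2(1-s^m)-md .
\]

A structure in which $v$ has degree $1$ is a path ending at $v$. By Lemma~\ref{lem:start} and $\Lambda>1$,
\[
p_1\le\theta m^{m-1}d\Bigl(\frac s{m-1}\Bigr)^{m-1}=\kappa\,d\,s^{m-1},\qquad \kappa:=\theta\Bigl(\frac m{m-1}\Bigr)^{m-1}<\theta e=e^{1/2}<2 .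
\]

Combine the two bounds, divide by $d$, and use $(1-s^m)/d=\sum_{i=0}^{m-1}s^i$. The result is $h(s)\le0$, where
\[
h(t)=2\sum_{i=0}^{m-2}t^i+(2-\kappa)t^{m-1}-m .
\]
Because $\kappa<2$, the function $h$ is increasing on $(0,1]$. With $d_0=\frac3{2m}$ and $s_0=1-d_0\ge\frac12$ we have $s_0<s$, so $h(s_0)\le0$. It remains to show that $h(s_0)>0$. Multiplying by $d_0$ and using $md_0=\frac32$ and $ms_0=m-\frac32$,
\[
d_0h(s_0)=2(1-s_0^m)-md_0-\kappa d_0s_0^{m-1}=\frac12-2s_0^m-\theta\,\frac3{2m}\Bigl(\frac{m-3/2}{m-1}\Bigr)^{m-1}.
\]
For the last term, $\bigl(1-\frac{1/2}{m-1}\bigr)^{m-1}\le e^{-1/2}$, so it is at most $\frac3{2em}<\frac{0.552}m$. For the middle term, $\ln(1-x)\le-x-\frac{x^2}2$ on $[0,1)$ gives $s_0^m\le e^{-3/2}e^{-y}$ with $y=\frac9{8m}\le\frac38$, and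
\[
e^{-y}\le1-y+\frac{y^2}2\le1-\frac{13}{16}y=1-\frac{117}{128m}\le1-\frac{0.914}m .
\]
Since $0.4462<2e^{-3/2}<0.4463$,
\[
d_0h(s_0)\ge0.5-0.4463+\frac{0.4462\cdot0.914}m-\frac{0.552}m\ge0.0537-\frac{0.145}m ,
\]
which is positive for $m\ge3$. This contradiction proves (ii). \qed

\section{Proofs of the weighted theorems}\label{sec:weightedproof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
The weightings of mass $1$ on a fixed complete graph form a compact simplex, so $A$ attains its maximum at some $\mu$. Suppose $A(\mu)>1$. By Proposition~\ref{prop:shape} the hypotheses of Lemma~\ref{lem:paths} hold, so $\alpha(P)\ge\theta m^{m-1}$ for all paths of positive weight, and $\alpha(C)\ge m^m$ for all cycles of positive weight by Lemma~\ref{lem:cycles}. Now \eqref{eq:walk} gives $A(\mu)\le1$, a contradiction.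
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
The values at a uniform weighting on an $m$-cycle were computed in Section~\ref{sec:intro}. For the converse let $\|\mu\|=1$. If $L(\mu)=2m^{1-m}$, then $m^m\gamma(\mu)+\frac12m^{m-1}\pi(\mu)=1$; subtracting this from $A(\mu)\le1$ gives $(\theta-\frac12)\pi(\mu)\le0$, so $\pi(\mu)=0$ and $\gamma(\mu)=m^{-m}$. If $\gamma(\mu)=m^{-m}$, then $A(\mu)\le1$ gives $\pi(\mu)=0$. In both cases $\gamma(\mu)=m^{-m}$ and $\pi(\mu)=0$.

By Lemma~\ref{lem:cycles} and \eqref{eq:walk}, which hold for every weighting of mass $1$,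
\[
1=m^m\gamma(\mu)\le\sum_C\alpha(C)\mu(C)\le1 .
\]
So $\alpha(C)=m^m$ for each $m$-cycle $C$ of positive weight; fix one, which exists because $\gamma(\mu)>0$. By Lemma~\ref{lem:cycles}, an edge of positive weight outside $C$ has the form $cz$ with $c\in V(C)$ and $z\notin V(C)$. Adding such an edge to $C$ and removing an edge of $C$ at $c$ would give an $m$-edge path of positive weight, contrary to $\pi(\mu)=0$. Thus $\mu$ is supported on $E(C)$, and $\mu(C)=\gamma(\mu)=m^{-m}$. This is the equality case of AM--GM for $m$ numbers of sum $1$, so all weights on $C$ equal $1/m$.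
\end{proof}

\section{From planar graphs to weightings: even cycles}\label{sec:planar}

From now on $G=(V,E)$ is a planar graph with $n$ vertices. Constants implied by $O(\cdot)$ depend only on $m$; a subscript, as in $O_\eta(\cdot)$, allows dependence on that parameter too. We use two textbook facts.
\begin{itemize}
\item[(E)] A planar graph with $k\ge3$ vertices has at most $3k-6$ edges, and at most $2k-4$ if it is bipartite. In particular $|E|\le3n$.
\item[(K)] A planar graph has no $K_{3,3}$ minor: there are no six pairwise disjoint vertex sets $U_1,U_2,U_3,U_1',U_2',U_3'$, each inducing a connected subgraph, with an edge between $U_i$ and $U'_j$ for all $i,j$.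
\end{itemize}

\subsection{Sources and sinks}

We must show that almost all cycles alternate between hubs and ordinary vertices. An orientation with bounded outdegrees identifies the vertices of a cycle that are chosen freely: once they are known, the rest of the cycle is determined up to a bounded number of choices.

By (E), every subgraph of $G$ has a vertex of degree at most $5$. Remove such vertices one at a time and orient each edge away from the end that is removed first. This orientation has no directed cycle, and all outdegrees are at most $5$; we fix it. Let $\ell\in\{2m,2m+1\}$. A vertex of an $\ell$-cycle is a \emph{source} if both its cycle edges point away from it and a \emph{sink} if both point toward it. The cycle is not directed, so it has $s\ge1$ sources and $s$ sinks, which alternate and cut the cycle into $2s$ directed paths, each from a source to a sink. Thus $2s\le\ell$ and $s\le m$.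

\begin{lemma}\label{lem:sources}
Let $\ell\in\{2m,2m+1\}$.
\begin{itemize}
\item[(a)] At most $10^\ell$ cycles of length $\ell$ have a given sequence $p_1,\dots,p_s$ as their sources in cyclic order. Hence $O(n^{m-1})$ cycles of length $\ell$ have fewer than $m$ sources, and $G$ has at most $c_0n^m$ cycles of length $\ell$, where $c_0=m\,10^{2m+1}$.
\item[(b)] For any $B\subseteq V$, $O(|B|n^{m-1})$ cycles of length $\ell$ have a source in $B$.
\item[(c)] For any $\delta>0$, $O(\delta n^m)$ cycles of length $\ell$ have $m$ sources and a sink of degree less than $\delta n$.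
\end{itemize}
\end{lemma}

\begin{proof}
(a) The lengths of the $2s$ directed paths are positive integers with sum $\ell$, which leaves at most $2^{\ell-1}$ choices. A directed path of length $k$ with given start can be chosen in at most $5^k$ ways, so there are at most $5^\ell$ cycles for each choice of lengths. There are at most $n^s$ sequences of $s$ sources.

(b) List the sources starting with one in $B$; there are at most $|B|n^{s-1}$ such sequences for each $s\le m$.

(c) With $m$ sources, the $2m$ directed paths all have length $1$, except for one of length $2$ when $\ell=2m+1$. Let $r$ be a sink of degree less than $\delta n$, and list the sources starting with the two, $p$ and $p'$, whose directed paths end at $r$, where $p\to r$ is an edge. Either $p'\to r$, or $p'\to w\to r$ for some $w$. Let $r$ range over the vertices of degree less than $\delta n$ and write $\deg^\pm$ for out- and indegree. Since $\sum_v\deg^-(v)=|E|\le3n$, the number of pairs $(p,p')$ is at most $\sum_r\deg^-(r)^2\le3\delta n^2$ in the first case and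
\[
\sum_r\deg^-(r)\sum_{w\to r}\deg^-(w)\le\delta n\sum_w\deg^+(w)\deg^-(w)\le15\delta n^2
\]
in the second. The other $m-2$ sources have at most $n^{m-2}$ choices, and (a) applies.
\end{proof}

\subsection{Classes of vertices}

Let $B$ and $S$ be disjoint subsets of $V$; $B$ will be the set of hubs and $S$ a set of vertices of small degree. Let $K_B$ be the complete graph on $B$. We sort the vertices of $S$ by their neighbors in $B$. For distinct $u,v\in B$, let $W(uv)$ be the set of $x\in S$ whose set of neighbors in $B$ is exactly $\{u,v\}$, and let $W(u)$ be the set of $x\in S$ whose only neighbor in $B$ is $u$. Let $X$ be the set of $x\in S$ with at least three neighbors in $B$. These classes are pairwise disjoint. By (E), the bipartite graph between $X$ and $B$ has at most $2(|X|+|B|)$ edges, and it has at least $3|X|$, so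
\begin{equation}\label{eq:X}
|X|\le2|B| .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:even}]
The lower bound is in Proposition~\ref{prop:lower}. For the upper bound fix $\varepsilon>0$, let $B=\{v:\deg v\ge\varepsilon n\}$ and $S=V\setminus B$. Since the degrees sum to at most $6n$, $|B|\le6/\varepsilon$. By Lemma~\ref{lem:sources} and \eqref{eq:X}, all but $O(\varepsilon n^m)+O_\varepsilon(n^{m-1})$ of the $2m$-cycles of $G$ have $m$ sources, no source in $B\cup X$, and all sinks in $B$. Such a cycle reads $r_1p_1r_2p_2\cdots r_mp_m$ with sinks $r_i\in B$ and sources $p_i\in W(r_ir_{i+1})$, indices modulo $m$. As $m\ge3$, $C=r_1\cdots r_m$ is an $m$-cycle of $K_B$, and the cycle of $G$ is determined by $C$ and one vertex of $W(e)$ for each $e\in E(C)$. So these cycles number at most $\gamma(\nu)$ for the weighting $\nu(e)=|W(e)|$ of $K_B$, which has $\|\nu\|\le n$. Theorem~\ref{thm:weighted} and homogeneity give $\gamma(\nu)\le m^{-m}n^m$. Let $n\to\infty$ and then $\varepsilon\to0$.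
\end{proof}

\section{Odd cycles}\label{sec:odd}

A $(2m+1)$-cycle with $m$ sources has exactly one directed path of length $2$. Calling its middle vertex $w$, the cycle has a unique labeling
\begin{equation}\label{eq:label}
r_1\,p_1\,r_2\,p_2\cdots r_m\,p_m\,w\,(r_1),\qquad p_i\text{ sources},\quad r_i\text{ sinks},\quad p_m\to w\to r_1 .
\end{equation}
If $w$ is a hub, the hubs form an $m$-edge path and the cycle is counted by $\pi$. If $w$ is not a hub, we have to count paths with two inner vertices between the hubs $r_m$ and $r_1$, and this is the new difficulty.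

\subsection{Paths of length three between hubs}

For distinct $u,v\in B$ let $D(uv)$ be the number of paths $u\,x\,y\,v$ in $G$ with $x,y\in S$. In the construction of Proposition~\ref{prop:lower}, the edges of $A_i$ contribute $2(a-1)$ to $D(v_iv_{i+1})$, about twice $|W(v_iv_{i+1})|$. A bound of $D(uv)$ by $2|W(uv)|$ is false in general: for $t$ internally disjoint paths of length three from $u$ to $v$ we have $D(uv)=t$ and $W(uv)=\emptyset$. So vertices of $W(u)$ and $W(v)$ must be charged to the pair $uv$ as well, and no vertex may be charged to two pairs, or the total weight would exceed $n$. Fact (K) shows that only boundedly many vertices can serve two pairs.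

\begin{lemma}\label{lem:D}
Suppose that every vertex of $S$ has degree at most $\Delta$ in $G$. There is a weighting $\nu$ of $K_B$ with $\|\nu\|\le n$ such that, for every edge $uv$ of $K_B$,
\[
|W(uv)|\le\nu(uv)\qquad\text{and}\qquad D(uv)\le2\nu(uv)+12|B|^3\Delta .
\]
\end{lemma}

\begin{proof}
\emph{Exceptional vertices.} Let $Y=X\cup Y_1\cup Y_2$, where:
\begin{itemize}
\item $Y_1$ is the set of $x\in S$ such that, for some distinct $u,u',v\in B$, $x\in W(uu')$ and $x$ has a neighbor $y\in S$ adjacent to $v$;
\item $Y_2$ is the set of $x\in S$ such that, for some distinct $u,v,v'\in B$, $x\in W(u)$ and $x$ has neighbors $y\in W(v)\cup W(uv)$ and $y'\in W(v')\cup W(uv')$.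
\end{itemize}
Each triple contributes at most two vertices to $Y_1$. Indeed, let $x_1,x_2,x_3$ be three such vertices for $(u,u',v)$, with neighbors $y_1,y_2,y_3$, not necessarily distinct. The $y_j$ are adjacent to $v$ and the $x_i$ are not, so no $y_j$ is an $x_i$. Then $\{u\}$, $\{u'\}$, $\{v,y_1,y_2,y_3\}$ against $\{x_1\},\{x_2\},\{x_3\}$ contradict (K). Each triple also contributes at most two vertices to $Y_2$. For three such vertices $x_i$ with neighbors $y_i,y_i'$, the $x_i$, the $y_i$ and the $y_i'$ lie in different classes, each $y_i$ is adjacent to $v$ and each $y_i'$ to $v'$, so $\{u\}$, $\{v,y_1,y_2,y_3\}$, $\{v',y'_1,y'_2,y'_3\}$ against $\{x_1\},\{x_2\},\{x_3\}$ contradict (K). With \eqref{eq:X}, $|Y|\le2|B|+4|B|^3\le6|B|^3$. A path $u\,x\,y\,v$ is determined by the ordered adjacent pair $(x,y)$, and at most $2|Y|\Delta\le12|B|^3\Delta$ such pairs have $x\in Y$ or $y\in Y$.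

\emph{The weighting.} For distinct $u,v\in B$ let $W_v(u)$ be the set of $x\in W(u)\setminus Y$ that have a neighbor in $W(v)\cup W(uv)$. For fixed $u$ these sets are pairwise disjoint, since a vertex of $W_v(u)\cap W_{v'}(u)$ would belong to $Y_2$. Put
\[
\nu(uv)=|W(uv)|+|W_v(u)|+|W_u(v)| .
\]
All the sets that occur, over all pairs, are pairwise disjoint, so $\|\nu\|\le n$.

\emph{Paths avoiding $Y$.} Fix $u,v$ and write $W=W(uv)$, $W_1=W_v(u)$, $W_2=W_u(v)$. Let $u\,x\,y\,v$ be a path with $x,y\in S\setminus Y$. Since $x\notin X$, either $x\in W(u)$ or $x\in W(uu')$ for some $u'\neq u$; in the second case $u'=v$, for otherwise $y$ shows that $x\in Y_1$. So $x\in W(u)\cup W$, and exchanging the roles of $(u,x)$ and $(v,y)$ gives $y\in W(v)\cup W$. If $x\in W(u)$, the neighbor $y$ puts $x$ in $W_1$; if $y\in W(v)$, the neighbor $x$ puts $y$ in $W_2$. Thus $x\in W\cup W_1$ and $y\in W\cup W_2$. Let $e(W)$ be the number of edges inside $W$ and let $e'$ be the number of edges between two different sets among $W,W_1,W_2$. An edge inside $W$ gives two ordered pairs $(x,y)$ and each of the others gives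 one, so the number of these paths is at most $2e(W)+e'$.

Two bounds finish the proof. First, $e(W)\le|W|$, because every $x\in W$ has at most two neighbors in $W$: three of them would form a $K_{3,3}$ with $u,v,x$. Second, let $t=\nu(uv)$; if $t=0$ there are no such paths. If $t\ge1$, apply (E) to the subgraph on the $t+2$ vertices $\{u,v\}\cup W\cup W_1\cup W_2$ formed by the edges from $u$ to $W\cup W_1$, from $v$ to $W\cup W_2$, and those counted by $e(W)$ and $e'$:
\[
2|W|+|W_1|+|W_2|+e(W)+e'\le3t=3|W|+3|W_1|+3|W_2| .
\]
Adding the two bounds, $2e(W)+e'\le2|W|+2|W_1|+2|W_2|=2\nu(uv)$.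
\end{proof}

\subsection{A gap in the degrees}

The error term of Lemma~\ref{lem:D} will be summed over up to $|B|^m$ cycles of hubs. With a single threshold, $|B|\approx1/\varepsilon$ and $\Delta\approx\varepsilon n$, the total $|B|^{m+3}\Delta\,n^{m-1}$ is not small compared with $n^m$. We need the degrees in $S$ to lie far below those in $B$, and we obtain this by discarding a range of intermediate degrees that meets few cycles.

\begin{lemma}\label{lem:scale}
Let $\eta\in(0,1)$. There is $\varepsilon_*>0$, depending only on $m$ and $\eta$, such that for every planar $G$ there is $\varepsilon\in[\varepsilon_*,1]$ with the following property: for $\delta=\eta\,\varepsilon^{m+3}$, at most $\eta n^m$ cycles of length $2m+1$ contain a vertex $v$ with $\delta n\le\deg v<\varepsilon n$.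
\end{lemma}

\begin{proof}
Let $K=\lceil(2m+1)c_0/\eta\rceil$, $\varepsilon_0=1$, $\varepsilon_{i+1}=\eta\,\varepsilon_i^{m+3}$, and $\varepsilon_*=\varepsilon_K$; the sequence is decreasing. The layers $M_i=\{v:\varepsilon_{i+1}n\le\deg v<\varepsilon_in\}$, $0\le i<K$, are disjoint, so each cycle meets at most $2m+1$ of them. By Lemma~\ref{lem:sources}(a), some $M_i$ meets at most $(2m+1)c_0n^m/K\le\eta n^m$ cycles. Take $\varepsilon=\varepsilon_i$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:odd}}

The lower bound is in Proposition~\ref{prop:lower}. For the upper bound fix $\eta\in(0,1)$, take $\varepsilon$ and $\delta\le\eta$ from Lemma~\ref{lem:scale}, and let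
\[
B=\{v:\deg v\ge\varepsilon n\},\qquad S=\{v:\deg v<\delta n\}.
\]
Then $|B|\le6/\varepsilon\le6/\varepsilon_*$, so $|B|$ and $|X|$ are $O_\eta(1)$. Call a $(2m+1)$-cycle \emph{main} if all its vertices lie in $B\cup S$, it has $m$ sources, all its sources lie in $S\setminus X$, and all its sinks lie in $B$. By Lemma~\ref{lem:scale} and by parts (a), (b) (applied to $B\cup X$) and (c) of Lemma~\ref{lem:sources}, the number of cycles that are not main is $O(\eta n^m)+O_\eta(n^{m-1})$.

Let $\nu$ be the weighting of $K_B$ given by Lemma~\ref{lem:D} with $\Delta=\delta n$, and label a main cycle as in \eqref{eq:label}. For $i<m$, the source $p_i\in S\setminus X$ is adjacent to $r_i,r_{i+1}\in B$, so $p_i\in W(r_ir_{i+1})$.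

\emph{Case $w\in B$.} Then also $p_m\in W(r_mw)$. The cycle is determined by the $m$-edge path $P=r_1\cdots r_mw$ of $K_B$ and one vertex of $W(e)$ for each $e\in E(P)$, since its remaining edge joins the ends of $P$. These cycles number at most $\sum_P\prod_{e\in P}|W(e)|\le\pi(\nu)$.

\emph{Case $w\in S$.} As $m\ge3$, $C=r_1\cdots r_m$ is an $m$-cycle of $K_B$. The main cycle is determined by $C$, the edge $e=r_mr_1$ of $C$, the path $r_mp_mwr_1$ counted by $D(e)$, and one vertex of $W(f)$ for each other edge $f$ of $C$. There are at most $|B|^m$ choices of $C$, and $|W(f)|\le\nu(f)\le n$. So these cycles number at most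
\[
\sum_C\sum_{e\in C}\bigl(2\nu(e)+12|B|^3\delta n\bigr)\prod_{f\in C-e}\nu(f)\le2m\,\gamma(\nu)+12m|B|^{m+3}\delta\,n^m .
\]
The choice $\delta=\eta\varepsilon^{m+3}$ gives $|B|^{m+3}\delta\le6^{m+3}\eta$, so the last term is $O(\eta n^m)$.

Adding the two cases, the main cycles number at most $L(\nu)+O(\eta n^m)$, and $L(\nu)\le2m^{1-m}\|\nu\|^m\le2m^{1-m}n^m$ by Theorem~\ref{thm:weighted}. Hence every $n$-vertex planar graph has at most
\[
2m^{1-m}n^m+O(\eta n^m)+O_\eta(n^{m-1})
\]
cycles of length $2m+1$. Letting $n\to\infty$ and then $\eta\to0$ gives $f_{\mathcal P}(n,C_{2m+1})\le2m^{1-m}n^m+o(n^m)$, and $2m^{1-m}n^m=2m(n/m)^m$. \qed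

\begin{thebibliography}{1}
\bibitem{source}
\emph{Extremal Planar Graph Problems and Wiener Index of Planar Graphs},
\texttt{https://www.etd.ceu.edu/2022/paulos\_addisu.pdf}
\end{thebibliography}
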